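\title{Pairs of cycles in $k$-connected graphs that cannot be rerouted\\ to meet in $k$ vertices}


\begin{abstract}
Let $C$ and $D$ be two cycles of a $k$-connected graph. It was conjectured that some two cycles cover all vertices of $C\cup D$ and have at least $k$ vertices in common. We disprove this for every $k\ge 25$: we construct $k$-connected graphs that are covered by two cycles and in which any two cycles covering all vertices meet in one and the same set of exactly $k-1$ vertices. We also prove the conjecture for $k=2,3,4$.
\end{abstract}

\section{Introduction}

All graphs are finite and simple. A graph $G$ is \emph{$k$-connected} if it has more than $k$ vertices and $G-X$ is connected for every set $X$ of fewer than $k$ vertices. We write $V(H)$ for the vertex set of a subgraph $H$. This paper is about the following statement, posed in \cite{source}.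

\begin{conjecture}\label{conj}
Let $G$ be a $k$-connected graph, $k\ge 2$, and let $C$ and $D$ be two cycles of $G$. Then there exist two cycles $C^*$ and $D^*$ such that
\[
V(C^*)\cup V(D^*)\supseteq V(C)\cup V(D)\qquad\text{and}\qquad |V(C^*)\cap V(D^*)|\ge k .
\]
\end{conjecture}

In words: a pair of cycles can be rerouted, without losing a vertex, so that the two new cycles meet often. One reason to ask for this is its effect on longest cycles. If $C,D$ are longest cycles of $G$ and $C^*,D^*$ are as in the conjecture, then
\[
\begin{aligned}
|V(C)\cap V(D)|&=|V(C)|+|V(D)|-|V(C)\cup V(D)|\\
&\ge |V(C^*)|+|V(D^*)|-|V(C^*)\cup V(D^*)|=|V(C^*)\cap V(D^*)|,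
\end{aligned}
\]
so $C$ and $D$ meet in at least $k$ vertices. The bound $k$ cannot be raised: in the complete bipartite graph $K_{k,2k}$ take two cycles of length $2k$ that have no vertex of the larger side in common. Every cycle contains at most $k$ vertices of the larger side, so two cycles covering all of these $2k$ vertices contain exactly $k$ of them each, and none in common. Hence both contain the whole smaller side, and they meet in exactly $k$ vertices.

There is also a reason to believe the conjecture. Put $A=V(C)\cap V(D)$ and suppose $|A|\le k-1$. Then $G-A$ is connected, so, unless one of the cycles contains all vertices of the other, there is a path $P$ outside $A$ from $C$ to $D$. One would like to exchange a piece of $C$ with a piece of $D$ along $P$, which puts $P$ on both cycles and increases the intersection. For small $k$ this works.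

\begin{theorem}\label{thm:small}
For $k\in\{2,3,4\}$ Conjecture~\ref{conj} is true. Moreover, unless $G$ is itself a cycle, $C^*$ and $D^*$ can be chosen distinct, even if $C=D$.
\end{theorem}

For large $k$ it does not.

\begin{theorem}\label{thm:main}
For every $k\ge 25$ there are infinitely many $k$-connected graphs $G$ containing cycles $C,D$ with $V(C)\cup V(D)=V(G)$ and a set $A\subset V(G)$ with $|A|=k-1$, such that any two cycles $C^*,D^*$ of $G$ with $V(C^*)\cup V(D^*)=V(G)$ satisfy $V(C^*)\cap V(D^*)=A$.
\end{theorem}

Thus in these graphs every pair covering $V(C)\cup V(D)$ meets in exactly $k-1$ vertices, and Conjecture~\ref{conj} fails for each $k\ge 25$. The cases $5\le k\le 24$ are not settled here, and we have not tried to optimize the bound $25$.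

\paragraph{The idea.} Section~\ref{sec:small} proves Theorem~\ref{thm:small} by the exchange just described. The exchange needs the ends of $P$ to lie on segments of $C$ and $D$ with a common end in $A$. This is automatic when $|A|\le 3$, and Section~\ref{sec:toy} shows on a small example that it is essential: a single path between segments at positions that are neither equal nor adjacent is useless, because a parity condition is violated near its ends. In Section~\ref{sec:graph} we build a graph in which $C$ and $D$ pass through the same $k-1$ vertices in the same order, and in which every connection between segments that avoids $A$ leads to one of six vertices $z_1,\dots,z_6$, never from an equal or adjacent position. By parity, an exchange at one $z_s$ must be accompanied by a second exchange nearby. That one is tied to another $z_t$, which again needs a companion, and so on. The exchanges in use therefore define a permutation of a subset of $\{1,\dots,6\}$ (Section~\ref{sec:local}). In Sections~\ref{sec:trace} and~\ref{sec:table} we trace the two cycles through such a configuration and see that, with suitably chosen connections, one of them would always close up too early. So no exchange takes place at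 all.

\section{Exchanging along a path: the cases $k\le 4$}\label{sec:small}

We recall two forms of Menger's theorem for an $r$-connected graph. If $X,Y$ are sets of at least $r$ vertices, there are $r$ disjoint $X$--$Y$ paths, that is, paths with one end in $X$, the other in $Y$, and no inner vertex in $X\cup Y$. If $v\notin Y$ and $|Y|\ge r$, there are $r$ paths from $v$ to $Y$ that share only $v$ and each meet $Y$ only in their last vertex (a \emph{fan}). In a $2$-connected graph every edge lies on a cycle.

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Let $k\in\{2,3,4\}$. If $G$ is itself a cycle, then $k=2$ and $C=D=G$, and $C^*=D^*=G$ will do. Suppose that $G$ is not a cycle. If $C=D$, there is an edge outside $C$: otherwise, as $G\ne C$, there would be a vertex outside $C$, and it would be isolated. This edge lies on a cycle, and we replace $D$ by that cycle. So some pair of \emph{distinct} cycles covers the given vertices. Among all such pairs choose one, again called $(C,D)$, with $m=|A|$ maximum, where $A=V(C)\cap V(D)$. Suppose for a contradiction that $m\le k-1\le 3$. Any two distinct cycles that cover $V(C)\cup V(D)$ and meet in more than $m$ vertices contradict the choice.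

\smallskip
\noindent\emph{Case 1: neither of $V(C),V(D)$ contains the other.}

Let $m=0$. As $G$ is $2$-connected, there are two disjoint paths $P_1,P_2$ from $V(C)$ to $V(D)$. Their ends split $C$ into two paths $C_1,C_2$ and $D$ into $D_1,D_2$. The cycles $C_1\cup P_1\cup D_1\cup P_2$ and $C_2\cup P_1\cup D_2\cup P_2$ cover $V(C)\cup V(D)$ and share the four ends of $P_1,P_2$. They are distinct, since the edges of $C_1$ lie only on the first. This is a contradiction.

Let $1\le m\le 3$. As $m<k$, the graph $G-A$ is connected. Let $P$ be a shortest path in $G-A$ from $V(C)\setminus A$ to $V(D)\setminus A$, with ends $x\in V(C)\setminus A$ and $y\in V(D)\setminus A$. No inner vertex of $P$ lies on $C\cup D$. The vertex $x$ lies inside a segment of $C$ between cyclically consecutive vertices of $A$ (if $m=1$, the segment is all of $C$, with both ends at the vertex of $A$), and $y$ lies inside such a segment of $D$. If $m\le 2$, every segment has all of $A$ as its set of ends. If $m=3$, every segment has two of the three vertices of $A$ as its ends, and any two such pairs intersect. So the two segments have a common end $a$.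

Let $C[a,x]$ and $D[a,y]$ be subpaths from $a$ to $x$ and from $a$ to $y$ inside these segments. Their inner vertices are not in $A$, so $D[a,y]$ meets $C$ only in $a$, and $C[a,x]$ meets $D$ only in $a$. Replace $C[a,x]$ in $C$ by $D[a,y]\cup P$, and replace $D[a,y]$ in $D$ by $C[a,x]\cup P$. This gives two cycles. They cover $V(C)\cup V(D)$, and both contain $A\cup V(P)$, that is, at least $m+2$ vertices. They are distinct: the edge of $C[a,x]$ at $x$ lies on the second but not on the first, because $x\notin V(D)$ and the edge of $P$ at $x$ does not lead to a vertex of $C$. This is a contradiction.

\smallskip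
\noindent\emph{Case 2: $V(D)\subseteq V(C)$, say.} Then $m=|V(D)|\ge 3$, so $m=3$, $k=4$, and $D$ is a triangle. As $C\ne D$, we have $|V(C)|\ge 4$.

If $|V(C)|=4$, there is a vertex $v\notin V(C)$, since $|V(G)|>4$. Take a fan of four paths from $v$ to the four vertices of $C$. Replacing an edge of $C$ by the two fan paths to its ends gives a second cycle that contains $V(C)$ and so shares four vertices with $C$.

If $|V(C)|\ge 5$, then not all three edges of $D$ are edges of $C$, so some edge of $D$ is a chord of $C$. The two cycles formed by this chord and a part of $C$ have $|V(C)|+2\ge 7$ vertices in total, counted with multiplicity, so the longer one has at least four. All of them are in $V(C)$, so we may pair this cycle with $C$.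

Both subcases contradict the choice of $(C,D)$.
\end{proof}

The assumption $k\le 4$ enters Case~1 only through the common end $a$. If $|A|\ge 4$, the two segments that $P$ connects may be disjoint.

\section{Why a far exchange fails}\label{sec:toy}

We work out by hand what happens if the segments joined by $P$ have no common end. The three steps of the argument (a count at $A$, a look at the end of $P$, a parity argument) return in Section~\ref{sec:local} as the first part of the general proof.

Let $n\ge 4$, and let $C,D$ be two cycles with $V(C)\cap V(D)=A=\{a_i:i\in\mathbb Z_n\}$, where the $a_i$ occur in this cyclic order on both. The segments of $C$ and $D$ from $a_i$ to $a_{i+1}$ are denoted $(i,0)$ and $(i,1)$ and called the \emph{arcs at position $i$}. Suppose that every arc has at least three inner vertices. Let $P$ be a path that joins an inner vertex $x$ of $(i,0)$ to an inner vertex $y$ of $(j,1)$ and is otherwise disjoint from $C\cup D$, and suppose that neither $x$ nor $y$ is a neighbor on its arc of a vertex of $A$.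

\begin{proposition}\label{prop:toy}
If $j\notin\{i-1,i,i+1\}$, then any two cycles of $C\cup D\cup P$ that cover $V(C)\cup V(D)$ meet exactly in $A$.
\end{proposition}

\begin{proof}
Call the cycles $\Gamma_1,\Gamma_2$ and the indices $1,2$ \emph{colors}.

\emph{Count.} The $4n$ edges at $A$ in $C\cup D$ have $4n$ different ends outside $A$, all of degree $2$. To cover these ends, every edge at $A$ must be used by $\Gamma_1$ or $\Gamma_2$. On the other hand, the two cycles together use at most $2\cdot 2\cdot n=4n$ edges at $A$, counted with multiplicity. So both cycles contain $A$, each edge at $A$ is used by exactly one of them, and at each $a_t$ each color occurs on exactly two of the four edges. Consequently every arc other than $(i,0),(j,1)$, and each of the two parts into which $x$ and $y$ divide these two arcs, lies on one cycle and has no edge on the other: it has a color.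

\emph{At $x$.} Suppose that $P$ is used, by color $\gamma$, say. At $x$, color $\gamma$ uses $P$ and one part of $(i,0)$. The other part has the other color $\delta$, which therefore needs a second edge at $x$, and this can only be the edge of $P$. So both cycles use $P$, and the two parts of $(i,0)$ have different colors: the arc \emph{switches}.

\emph{Parity.} As $j\ne i-1$, the two arcs at position $i-1$ each have one color, and these colors differ, since otherwise the two arcs would form a cycle that contains only two vertices of $A$. So one edge of each color arrives at $a_i$ from the left, and hence one edge of each color leaves $a_i$ to the right. As $j\neq i$, the arc $(i,1)$ keeps its color, whereas $(i,0)$ switches. So two edges of the \emph{same} color arrive at $a_{i+1}$ from the left, and both arcs at position $i+1$ begin with the other color. As $j\ne i+1$, they keep it, and again they form a cycle with only two vertices of $A$, a contradiction.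

So $P$ is not used, each arc lies on exactly one of the cycles, and these meet exactly in $A$.
\end{proof}

If $j=i$ or $j=i\pm1$, then the exchange of Section~\ref{sec:small} does work. Parity now allows it, because two switching arcs occur at the same or at adjacent positions.

To turn this into a counterexample, we must make the graph $k$-connected, where $|A|=n=k-1$. Two things are needed.

First, the graph must stay connected when vertices other than those of $A$ are deleted. We achieve this by replacing pieces of arcs by \emph{gadgets} that have many edges to all of $A$. These edges must not be of use to a covering pair; the count at $A$, together with an imbalance inside each gadget, will see to that.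

Second, $G-A$ must be connected, so there must be many connections between arcs, and several of them may be used at once. Two switching arcs at equal or adjacent positions do not violate parity, even if the arcs to which they are connected are far away. To keep control, we let all connections end at six vertices $z_1,\dots,z_6$, each of which can take part in at most one exchange, and we choose for each arc with care to which $z_s$ it is connected.

\section{The graph}\label{sec:graph}

Let $k\ge25$ and $n=k-1\ge24$, and fix an integer $p\ge k$. Different values of $p$ will give different graphs.

\subsection{Gadgets}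

A \emph{gadget} $q$ has a \emph{home}, which is a set $\{x,y\}$ of two vertices, and an \emph{attachment set} $N(q)\supseteq\{x,y\}$. It consists of two new disjoint independent sets $q^-,q^+$ with
\[
|q^-|=p,\qquad |q^+|=p+1,
\]
completely joined to each other. Two different vertices $t_x,t_y\in q^+$, the \emph{terminals}, are joined to $x$ and to $y$, respectively, and every vertex of $q^-$ is joined to every vertex of $N(q)$. There are no other edges at $V(q)=q^-\cup q^+$.

A gadget has a Hamiltonian path from $t_x$ to $t_y$, which alternates between $q^+$ and $q^-$. A path inside $q$ that begins or ends in $q^-$ cannot contain all of $q$, because $q^+$ is larger. This is why the edges from $q^-$ to $N(q)$ will turn out to be of little use.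

\subsection{Arcs, hubs, and links}

Let $A=\{a_i:i\in\mathbb Z_n\}$. For each \emph{position} $i\in\mathbb Z_n$ and each $c\in\{0,1\}$ there is an \emph{arc} $(i,c)$ from $a_i$ (left) to $a_{i+1}$ (right), built as follows (Figure~\ref{fig:arcs}).

\emph{Hub arcs.} For $s=1,\dots,6$ let $m_s=4s$ (mod $n$). As $n\ge 24$, these six \emph{hub positions} have pairwise cyclic distance at least $4$, and their cyclic order is $m_1,\dots,m_6$. The arc $g_s=(m_s,0)$ is a \emph{hub arc}. It has one vertex $z_s$ and two \emph{end gadgets} with homes $\{a_{m_s},z_s\}$ and $\{z_s,a_{m_s+1}\}$, both with attachment set $A\cup\{z_s\}$. We also call the index $s$ a \emph{hub}.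

\emph{Non-hub arcs.} Every other arc $e=(i,c)$ has two vertices $\beta_e^1,\beta_e^2$ and three gadgets: two \emph{end gadgets} with homes $\{a_i,\beta_e^1\}$ and $\{\beta_e^2,a_{i+1}\}$ and attachment sets $A\cup\{\beta_e^1\}$ and $A\cup\{\beta_e^2\}$, and a \emph{middle gadget} with home $\{\beta_e^1,\beta_e^2\}$ and attachment set $A\cup\{\beta_e^1,\beta_e^2\}\cup Z(e)$. Here $Z(e)$ is a nonempty subset of $\{z_1,\dots,z_6\}$, defined next.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[
 gad/.style={draw,rectangle,minimum width=12mm,minimum height=6mm,inner sep=1pt},
 vtx/.style={circle,fill,inner sep=1.4pt}]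
\node[vtx,label=left:{$a_m$}] (a) at (0,0) {};
\node[vtx,label=right:{$a_{m+1}$}] (b) at (10,0) {};
\node[gad] (e1) at (2.5,1) {end};
\node[vtx,label=above:{$z_s$}] (z) at (5,1) {};
\node[gad] (e2) at (7.5,1) {end};
\draw (a)--(e1)--(z)--(e2)--(b);
\node[gad] (f1) at (1.8,-1) {end};
\node[vtx,label=below:{$\beta^1_e$}] (b1) at (3.4,-1) {};
\node[gad] (f2) at (5,-1) {middle};
\node[vtx,label=below:{$\beta^2_e$}] (b2) at (6.6,-1) {};
\node[gad] (f3) at (8.2,-1) {end};
\draw (a)--(f1)--(b1)--(f2)--(b2)--(f3)--(b);
\draw[dashed] (f2)--(5,-2) node[below] {to $z_t$};
\end{tikzpicture}
\caption{A hub position $m=m_s$: the hub arc $g_s$ (top) and the non-hub arc $e=(m,1)$ (bottom). Boxes are gadgets, and solid lines lead to their home vertices. The dashed line stands for the edges from the middle gadget to the vertex $z_t$ of another hub arc. The edges from the smaller side of every gadget to all of $A$ are not drawn.}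
\label{fig:arcs}
\end{figure}

\begin{itemize}
\item The \emph{connector} is the arc $e_0=(6,0)$, with $Z(e_0)=\{z_1,\dots,z_6\}$. Its position has distance at least $2$ from all hub positions. All other non-hub arcs are called \emph{single-link}, because for them $|Z(e)|=1$.
\item Each hub $s$ has five single-link arcs \emph{near} it, of three types: $(m_s,1)$ of type P (parallel to $g_s$), the arcs $(m_s+1,c)$ of type R (right), and the arcs $(m_s-1,c)$ of type L (left), $c\in\{0,1\}$. For such an arc of type $\mathrm T$ put $Z(e)=\{z_t\}$ with $t=\theta_{\mathrm T}(s)$, where
\begin{equation}\label{eq:table}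
\begin{array}{c|cccccc}
s&1&2&3&4&5&6\\ \hline
\theta_{\mathrm R}(s)&2&1&1&5&6&5\\
\theta_{\mathrm L}(s)&6&3&2&1&1&1\\
\theta_{\mathrm P}(s)&6&1&1&1&4&5
\end{array}
\end{equation}
\item All remaining single-link arcs have $Z(e)=\{z_1\}$.
\end{itemize}

Let $B$ be the set of all vertices $z_s,\beta_e^1,\beta_e^2$, and let $S=A\cup B$. The set $S$ is independent, and there are no edges between different gadgets. So each edge of $G$ has one end in $S$ and the other in a gadget, or both ends in one gadget; we say that it \emph{belongs} to this gadget. An arc with $b$ vertices of $B$ has $b+1$ gadgets, so there are $2n+|B|$ gadgets. Exactly $4n$ of them are end gadgets, two for each arc.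

Note that $\theta_{\mathrm T}(s)\ne s$ throughout. A link from an arc near $s$ to $z_s$ itself would be a connection between arcs at equal or adjacent positions, along which the exchange of Section~\ref{sec:small} could be made. The finer features of \eqref{eq:table} are explained in Remark~\ref{rem:table}.

\subsection{The cycles $C,D$ and the connectivity}

Following the Hamiltonian paths between the terminals of its gadgets, each arc gives a path from $a_i$ to $a_{i+1}$ through all its vertices. Let $C$ be the union of these paths over the arcs $(i,0)$, and $D$ the union over the arcs $(i,1)$, $i\in\mathbb Z_n$. These are cycles with $V(C)\cup V(D)=V(G)$ and $V(C)\cap V(D)=A$.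

\begin{lemma}\label{lem:conn}
$G$ is $k$-connected.
\end{lemma}

\begin{proof}
A single gadget has $2p+1>k$ vertices. Let $X\subseteq V(G)$ with $|X|\le k-1$.

Suppose first that some $a\in A\setminus X$ exists. As $p\ge k$, each set $q^-$ has a vertex outside $X$, and all such vertices are adjacent to $a$, since $A\subseteq N(q)$. Each remaining vertex of $q^+$ is adjacent to a remaining vertex of $q^-$. Each remaining vertex of $S$ lies in $N(q)$ for some $q$, so it is also adjacent to a remaining vertex of $q^-$. So $G-X$ is connected.

Otherwise $X=A$, since $|A|=k-1$. In $G-A$ each arc is connected, and each non-hub arc $e$ is joined to a hub arc, as $Z(e)\ne\emptyset$. The connector $e_0$ is joined to all six hub arcs. So $G-A$ is connected.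
\end{proof}

The connector is needed for this last step. A single-link arc is joined to one hub arc only, so without the connector $G-A$ would have six components. The rest of the paper shows that a covering pair can use neither the connector nor the other links.

\section{The local structure of a covering pair}\label{sec:local}

From now on let $\Gamma_1,\Gamma_2$ be cycles of $G$ with $V(\Gamma_1)\cup V(\Gamma_2)=V(G)$. We do not assume that they are distinct. The indices $1,2$ are called \emph{colors}. We first repeat, in $G$, the count of Section~\ref{sec:toy}.

\subsection{Passages}

\begin{lemma}
Each of $\Gamma_1,\Gamma_2$ contains at least two vertices of $S$.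
\end{lemma}

\begin{proof}
A cycle $\Gamma$ with at most one vertex in $S$ has $\Gamma-S$ connected, so it meets at most one gadget. A cycle $\Gamma$ with $m\ge2$ vertices in $S$ has at most $m$ components in $\Gamma-S$, so it meets at most $m\le|S|$ gadgets. If one of the cycles were of the first kind, the two would meet at most $1+|S|=1+n+|B|<2n+|B|$ gadgets. But every gadget is met.
\end{proof}

So, if $m=|V(\Gamma)\cap S|$ for $\Gamma\in\{\Gamma_1,\Gamma_2\}$, then $m\ge2$, and $\Gamma-S$ has exactly $m$ components, as $S$ is independent. They are paths, and we call them the \emph{passages} of $\Gamma$. Each lies in one gadget $q$. The vertices of $S$ that precede and follow it on $\Gamma$ are its two \emph{ends}; they are distinct, as $m\ge2$, and belong to $N(q)$. Each vertex of $S$ on $\Gamma$ is an end of two passages of $\Gamma$; we count such incidences as \emph{passage-ends}. Let $v(q)\ge1$ be the total number of passages of both cycles in $q$.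

\begin{lemma}\label{lem:one}
If a gadget $q$ is met by exactly one of the two cycles, then $v(q)=1$, and the ends of the passage in $q$ are the two home vertices of $q$.
\end{lemma}

\begin{proof}
The passages in $q$ are disjoint and cover $V(q)$. Let the value of a passage $\Pi$ be $|V(\Pi)\cap q^+|-|V(\Pi)\cap q^-|$; the values add up to $1$. As $\Pi$ alternates between $q^+$ and $q^-$, its value is in $\{-1,0,1\}$, and it is $1$ if and only if $\Pi$ begins and ends in $q^+$. The only vertices of $q^+$ with a neighbor in $S$ are the terminals $t_x,t_y$, and each has only one. Since the two ends of a passage are distinct, a passage of value $1$ runs from $t_x$ to $t_y$ and has ends $x$ and $y$. Such a passage exists, because the sum of the values is positive, and it contains both terminals. So every other passage begins and ends in $q^-$ and has value $-1$. Hence $1-(v(q)-1)=1$, that is, $v(q)=1$.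
\end{proof}

\begin{lemma}\label{lem:count}
\textup{(i)} $A\subseteq V(\Gamma_1)\cap V(\Gamma_2)$.

\textup{(ii)} Every end gadget $q$ has $v(q)=1$, and the ends of its passage are its two home vertices.

\textup{(iii)} No passage in a middle gadget has an end in $A$.
\end{lemma}

\begin{proof}
The number of passage-ends in $A$ is $2|A\cap V(\Gamma_1)|+2|A\cap V(\Gamma_2)|\le 4n$. A passage in an end gadget $q$ has two distinct ends in $N(q)$, which consists of $A$ and one further vertex. So it has an end in $A$, and the passages in the $4n$ end gadgets have at least $\sum_q v(q)\ge 4n$ ends in $A$. Hence equality holds throughout. This gives (i), (iii), and $v(q)=1$ for all end gadgets. So each end gadget is met by exactly one of the two cycles, and Lemma~\ref{lem:one} gives the rest of (ii).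
\end{proof}

In particular $\Gamma_1\ne\Gamma_2$, and each end gadget has a well-defined color. Let $\ell(e)$ and $r(e)$ be the colors of the left and right end gadgets of the arc $e$. The four passage-ends at $a_i$ come one each from the four end gadgets with $a_i$ in their home, and each cycle has two of them. So:
\begin{equation}\label{eq:balance}
\text{among } r(i-1,0),\ r(i-1,1),\ \ell(i,0),\ \ell(i,1)\ \text{ each color occurs exactly twice.}
\end{equation}

\subsection{Links}

What is left of the extra edges are those between middle gadgets and the vertices $z_s$. A passage-end at $z_s$ of a passage in the middle gadget of an arc $e$ is a \emph{link end} at $z_s$, of $e$, and the corresponding edge of the cycle is a \emph{link edge}. By Lemma~\ref{lem:count}(ii), $z_s$ has exactly one passage-end from each of the two end gadgets of $g_s$. All others are link ends. The vertex $z_s$ lies on one or two cycles, so it has two or four passage-ends, and hence zero or two link ends.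
\begin{itemize}
\item If it has none, we call $s$ and $g_s$ \emph{inactive}. Then $z_s$ lies on one cycle only, $\ell(g_s)=r(g_s)$, and $g_s$ is traversed from end to end by this cycle.
\item If it has two, we call $s$ and $g_s$ \emph{active}. Then both cycles contain $z_s$, with two passage-ends each. If $\ell(g_s)\ne r(g_s)$, there is one link end of each color, and $s$ is \emph{crossing}. If $\ell(g_s)=r(g_s)$, both link ends have the other color, and $s$ is \emph{passing}.
\end{itemize}

For a non-hub arc $e$ with middle gadget $q$, let $Q_e=V(q)\cup\{\beta_e^1,\beta_e^2\}$, and let $\lambda_\gamma(e)$ be the number of link ends of $e$ of color $\gamma$. Call $e$ \emph{active} if $\lambda_1(e)+\lambda_2(e)>0$, and \emph{inactive} otherwise. By Lemma~\ref{lem:count}, the edges of the two cycles that leave $Q_e$, counted once for each cycle containing them, are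
\begin{equation}\label{eq:leave}
\text{one at }\beta_e^1\text{ of color }\ell(e),\quad\text{one at }\beta_e^2\text{ of color }r(e),\quad\text{and the link edges of }e.
\end{equation}
By Lemma~\ref{lem:count}(i), no $\Gamma_\gamma$ is contained in $Q_e\cup B$. This is used repeatedly.

\begin{lemma}\label{lem:arc}
Let $e$ be a non-hub arc.

\textup{(i)} If $\ell(e)=r(e)$, then $\lambda_1(e),\lambda_2(e)$ are both even; otherwise both are odd.

\textup{(ii)} If $e$ is inactive, then $\ell(e)=r(e)$, the cycle of this color traverses $e$ from end to end, and the other cycle does not meet $Q_e$.

\textup{(iii)} If $e$ is active, both cycles meet its middle gadget.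

\textup{(iv)} If $e$ is single-link and active, $Z(e)=\{z_s\}$, then $\lambda_1(e)=\lambda_2(e)=1$, $\ell(e)\ne r(e)$, the hub $s$ is crossing, and both link ends at $z_s$ belong to $e$.
\end{lemma}

\begin{proof}
(i) A cycle has an even number of edges leaving $Q_e$; apply this to \eqref{eq:leave}.

(ii) By (i), $\ell(e)=r(e)$. The other color has no edges leaving $Q_e$ and is not contained in $Q_e$, so it does not meet $Q_e$. By Lemma~\ref{lem:one}, the middle gadget has a single passage, with ends $\beta_e^1,\beta_e^2$.

(iii) Otherwise, by Lemma~\ref{lem:one}, the only passage in the middle gadget has ends $\beta_e^1,\beta_e^2$, and $e$ has no link end.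

(iv) The number of link ends of $e$ is even by (i), positive, and at most two, since $z_s$ has at most two link ends. So it is two, and both link ends at $z_s$ belong to $e$. If they have different colors, then $\ell(e)\ne r(e)$ by (i), and $s$ is crossing, as the two link ends at a passing hub have the same color. Suppose that both have color $\gamma$, and let $\delta$ be the other color. Then $\ell(e)=r(e)$ by (i). If this color is $\gamma$, then $\delta$ has no edges leaving $Q_e$, so $\Gamma_\delta$ does not meet $Q_e$, which contradicts (iii). If it is $\delta$, the only edges of $\Gamma_\gamma$ leaving $Q_e$ are two link edges, both to $z_s$. As $\Gamma_\gamma$ meets $Q_e$ by (iii), this gives $V(\Gamma_\gamma)\subseteq Q_e\cup\{z_s\}$, a contradiction.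
\end{proof}

\subsection{Runs}

We now come to parity. Call an arc $e$ \emph{switching} if $\ell(e)\ne r(e)$. Inactive arcs are not switching; crossing hub arcs and active single-link arcs are. A position is \emph{active} if one of its arcs is. At an inactive position $i$ the two arcs are traversed from end to end, and they have different colors, since otherwise one cycle would be the union of these two traversals and would miss $A\setminus\{a_i,a_{i+1}\}$.

Let $x_i$ and $y_i$ be the numbers of arcs $e$ at position $i$ with $\ell(e)=1$ and with $r(e)=1$, respectively. Then
\begin{equation}\label{eq:xy}
y_{i-1}+x_i=2,\qquad y_i\equiv x_i+\#\{\text{switching arcs at }i\}\pmod 2,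
\end{equation}
the first by \eqref{eq:balance}, and $x_i=y_i=1$ if $i$ is inactive.

Let $c$ be the number of crossing hubs and $a$ the number of active single-link arcs. By Lemma~\ref{lem:arc}(iv), different active single-link arcs occupy both link ends at different crossing hubs, so
\begin{equation}\label{eq:ac}
a\le c\le 6.
\end{equation}
At most six hub positions, the position of $e_0$, and $a\le 6$ further positions can be active, that is, at most $13<n$. So the active positions split into maximal sets of consecutive ones, called \emph{runs}, with inactive positions on both sides.

\begin{lemma}\label{lem:parity}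
If $i,\dots,j$ is a run, then $x_i=y_j=1$, and the run contains an even number of switching arcs.
\end{lemma}

\begin{proof}
As $i-1$ and $j+1$ are inactive, $y_{i-1}=1$ and $x_{j+1}=1$, so $x_i=1$ and $y_j=1$ by \eqref{eq:xy}. Moreover $x_{t+1}\equiv y_t$ (mod $2$) for all $t$, so $y_j\equiv x_i+\#\{\text{switching arcs in the run}\}$ (mod $2$).
\end{proof}

So a crossing hub arc cannot be the only switching arc in its run, as in Section~\ref{sec:toy}. On the other hand, by \eqref{eq:ac} there are at most as many active single-link arcs as crossing hubs. Comparing the two in each run determines the structure completely.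

\begin{proposition}\label{prop:structure}
Let $I$ be the set of crossing hubs. There are no passing hubs, and the connector $e_0$ is inactive. For each $s\in I$ there is an active single-link arc $f_s$ near $s$ such that the arcs $g_s,f_s$ $(s\in I)$ are distinct and are all the active arcs. The runs are the sets consisting of $m_s$ and the position of $f_s$, one for each $s\in I$. If $\mathrm T$ is the type of $f_s$ and $\pi(s)=\theta_{\mathrm T}(s)$, so that $Z(f_s)=\{z_{\pi(s)}\}$, then $\pi$ is a permutation of $I$.
\end{proposition}

\begin{proof}
For a run $\rho$ let $j_\rho$, $c_\rho$ and $a_\rho$ be its numbers of hub positions, of crossing hubs, and of active single-link arcs. Clearly $c_\rho\le j_\rho$.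

\emph{Step 1: $a_\rho\ge c_\rho$.} This is trivial if $c_\rho=0$. If $j_\rho\ge2$, there are at least $3(j_\rho-1)$ non-hub positions of $\rho$ between hub positions of $\rho$, as hub positions have distance at least $4$. All of them are active, and all but at most one (the position of $e_0$) have only single-link arcs. So $a_\rho\ge3(j_\rho-1)-1\ge j_\rho\ge c_\rho$. Finally let $j_\rho=c_\rho=1$, with hub $s$, and suppose $a_\rho=0$. Then all active arcs in $\rho$ are among $g_s$ and $e_0$. Their positions are neither equal nor adjacent, so $\rho=\{m_s\}$, and $g_s$ is the only switching arc in $\rho$. This contradicts Lemma~\ref{lem:parity}.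

\emph{Step 2: $a=c$.} Every crossing hub and every active single-link arc is in a run, so summing Step~1 gives $a\ge c$. With \eqref{eq:ac}, $a=c$ and $a_\rho=c_\rho$ for every run $\rho$. Hence the active single-link arcs occupy all link ends at crossing hubs. Moreover, by Lemma~\ref{lem:arc}(iv), they have no link ends at passing hubs. So the link ends of $e_0$ are precisely the link ends at passing hubs.

\emph{Step 3: the connector is inactive, and there are no passing hubs.} Suppose that $e_0$ is active. Its link ends come in pairs of equal color, one pair for each passing hub. So $\ell(e_0)=r(e_0)=\delta$, say, by Lemma~\ref{lem:arc}(i), and by Lemma~\ref{lem:arc}(iii) the other cycle $\Gamma_\gamma$ meets $Q_{e_0}$. All edges of $\Gamma_\gamma$ that leave $Q_{e_0}$ go to passing hubs $z_s$, and at such a $z_s$ both passage-ends of color $\gamma$ are link ends of $e_0$. So $V(\Gamma_\gamma)\subseteq Q_{e_0}\cup\{z_1,\dots,z_6\}$, a contradiction. Hence $e_0$ has no link ends, and by Step~2 there are no passing hubs.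

\emph{Step 4: the shape of runs.} By Step~3 the active arcs are exactly the crossing hub arcs and the active single-link arcs. So, if $j_\rho\ge2$, each of the at least $3(j_\rho-1)$ non-hub positions between hub positions of $\rho$ carries an active single-link arc. Then $a_\rho\ge3(j_\rho-1)>j_\rho\ge c_\rho$, which contradicts Step~2. So $j_\rho\le1$. If $c_\rho=0$, then $a_\rho=0$ and $\rho$ contains no active arc, which is impossible. So $a_\rho=c_\rho=1$ for every run. The run contains one crossing hub $s$ and one active single-link arc, which we call $f_s$. Its only positions are $m_s$ and that of $f_s$, so the latter is $m_s-1$, $m_s$ or $m_s+1$, that is, $f_s$ is near $s$.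

\emph{Step 5: the permutation.} By Lemma~\ref{lem:arc}(iv), $\pi(s)$ is crossing, so $\pi(s)\in I$, and both link ends at $z_{\pi(s)}$ belong to $f_s$, so $\pi$ is injective. As $I$ is finite, $\pi$ is a permutation.
\end{proof}

For $s\in I$ we call the type of $f_s$ also the \emph{type of $s$}. It remains to show the following.

\begin{proposition}\label{prop:empty}
$I=\emptyset$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:empty}]
The graph $G$ is $k$-connected by Lemma~\ref{lem:conn}, it is covered by the cycles $C$ and $D$, and $|A|=n=k-1$. Let $\Gamma_1,\Gamma_2$ be a covering pair as above. If $I=\emptyset$, then by Proposition~\ref{prop:structure} no arc and no hub is active. By Lemma~\ref{lem:arc}(ii) every $Q_e$ is met by exactly one of the two cycles. The same holds for every end gadget by Lemma~\ref{lem:count}(ii), and for every $z_s$ because $s$ is inactive. With Lemma~\ref{lem:count}(i) this gives $V(\Gamma_1)\cap V(\Gamma_2)=A$. Since $p\ge k$ was arbitrary, there are infinitely many such graphs for each $k\ge25$.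
\end{proof}

\section{Tracing the cycles}\label{sec:trace}

Suppose from now on that $I\ne\emptyset$. Since $\pi(s)\ne s$ for all $s\in I$ by \eqref{eq:table}, we have $|I|\ge2$. Parity gives no further contradiction. What must still be used is that each $\Gamma_\gamma$ is \emph{one} cycle. We shall shrink it to a cycle that passes only through the boundary vertices of the runs.

\subsection{Ports and signs}

For $s\in I$ and $m=m_s$ let
\[
(U_s,V_s)=(a_m,a_{m+1}),\quad(a_m,a_{m+2}),\quad(a_{m-1},a_{m+1})
\]
if $s$ has type P, R, L, respectively. These \emph{ports} are the left and right boundary vertices of the run of $s$. Let $\sigma$ be the cyclic successor on $I$ in the order $1,2,\dots,6,1$ of increasing positions. Hub positions have distance at least $4$, so at least one position lies between $V_s$ and $U_{\sigma(s)}$, and all positions there are inactive. In particular, the $2|I|$ ports are distinct.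

The arcs $g_s$ and $f_s$ switch. For each color $\gamma$, a switching arc has exactly one end in $A$ at which its end gadget has color $\gamma$; we call it the \emph{$\gamma$-end} of the arc. The two $\gamma$-ends of $g_s$ and $f_s$ are connected to the ports by inactive arcs in the run, in one of two ways, and the type of $s$ decides which. We record this way as a \emph{sign} of $s$ in color $\gamma$.

\begin{lemma}\label{lem:signs}
In each color $\gamma$, one of the following holds, along possibly trivial paths of $\Gamma_\gamma$ formed by inactive arcs in the run of $s$:
\begin{itemize}
\item[$+$:] $U_s$ is joined to the $\gamma$-end of $g_s$, and $V_s$ to the $\gamma$-end of $f_s$;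
\item[$-$:] $U_s$ is joined to the $\gamma$-end of $f_s$, and $V_s$ to the $\gamma$-end of $g_s$.
\end{itemize}
If $s$ has type \textup{P}, the sign is $+$ in one color and $-$ in the other. If $s$ has type \textup{R}, it is $+$ in both colors. If $s$ has type \textup{L}, it is $-$ in both colors.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[vtx/.style={circle,fill,inner sep=1.4pt}]
\draw[thick] (0,0)--(2,0.9);
\draw[thick,dashed] (2,0.9)--(4,0);
\draw[thick,dashed] (0,0)--(2,-0.9);
\draw[thick] (2,-0.9)--(4,0);
\node[vtx,label=left:{$U_s$}] at (0,0) {};
\node[vtx,label=right:{$V_s$}] at (4,0) {};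
\node[above] at (2,0.9) {$g_s$};
\node[below] at (2,-0.9) {$f_s$};
\draw[thick] (7,0)--(8.5,0.9);
\draw[thick,dashed] (8.5,0.9)--(10,0);
\draw[thick,dashed] (7,0)--(8.5,-0.9)--(10,0);
\draw[thick] (10,0)--(11.5,0.9);
\draw[thick,dashed] (11.5,0.9)--(13,0);
\draw[thick] (10,0)--(11.5,-0.9)--(13,0);
\node[vtx,label=left:{$U_s$}] at (7,0) {};
\node[vtx,label=below:{$a_{m+1}$}] at (10,0) {};
\node[vtx,label=right:{$V_s$}] at (13,0) {};
\node[above] at (8.5,0.9) {$g_s$};
\node[below] at (8.5,-0.9) {$g'$};
\node[above] at (11.5,0.9) {$f_s$};
\node[below] at (11.5,-0.9) {$f'$};
\end{tikzpicture}
\caption{The run of a crossing hub $s$ of type P (left) and of type R (right). One cycle is drawn solid, the other dashed. Where an arc $g_s$ or $f_s$ changes from solid to dashed, both cycles leave the run through a link. In type P, solid leads from $U_s$ to $g_s$ and from $V_s$ to $f_s$ (sign $+$), whereas dashed leads from $U_s$ to $f_s$ and from $V_s$ to $g_s$ (sign $-$). In type R, both cycles lead from $U_s$ to $g_s$ and from $V_s$ to $f_s$.}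
\label{fig:signs}
\end{figure}

\begin{proof}
Let $m=m_s$. See Figure~\ref{fig:signs}.

\emph{Type P.} The run is $\{m\}$, and $x_m=1$ by Lemma~\ref{lem:parity}, so $\ell(g_s)\ne\ell(f_s)$. Let $\gamma=\ell(g_s)$, and let $\delta$ be the other color. As both arcs switch, $r(f_s)=\gamma$, $\ell(f_s)=\delta$ and $r(g_s)=\delta$. In color $\gamma$, the $\gamma$-end of $g_s$ is $U_s$ and that of $f_s$ is $V_s$; in color $\delta$ it is the other way round. All paths are trivial.

\emph{Type R.} The run is $\{m,m+1\}$. Let $g',f'$ be the arcs parallel to $g_s$ and $f_s$; they are inactive. Let $\gamma=\ell(g_s)$, and let $\delta$ be the other color. As $x_m=1$ by Lemma~\ref{lem:parity}, the arc $g'$ has color $\delta$, and $r(g_s)=\delta$, since $g_s$ switches. By \eqref{eq:balance} at $a_{m+1}$, $\ell(f_s)=\ell(f')=\gamma$. So $f'$ has color $\gamma$, and $r(f_s)=\delta$.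

Color $\gamma$: the end of $g_s$ is $a_m=U_s$; the end of $f_s$ is $a_{m+1}$, joined by $f'$ to $a_{m+2}=V_s$. Color $\delta$: the end of $g_s$ is $a_{m+1}$, joined by $g'$ to $a_m=U_s$; the end of $f_s$ is $a_{m+2}=V_s$. Both signs are $+$.

\emph{Type L.} The run is $\{m-1,m\}$, with $f_s$ at position $m-1$. Let $g',f'$ be as before, let $\gamma=r(g_s)$, and let $\delta$ be the other color. As $y_m=1$ by Lemma~\ref{lem:parity}, the arc $g'$ has color $\delta$, and $\ell(g_s)=\delta$, since $g_s$ switches. By \eqref{eq:balance} at $a_m$, $r(f_s)=r(f')=\gamma$. So $f'$ has color $\gamma$, and $\ell(f_s)=\delta$.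

Color $\gamma$: the end of $g_s$ is $a_{m+1}=V_s$; the end of $f_s$ is $a_m$, joined by $f'$ to $a_{m-1}=U_s$. Color $\delta$: the end of $g_s$ is $a_m$, joined by $g'$ to $a_{m+1}=V_s$; the end of $f_s$ is $a_{m-1}=U_s$. Both signs are $-$.
\end{proof}

In each color, let $G_s$ be the port joined to $g_s$ and $F_s$ the port joined to $f_s$, that is,
\[
(G_s,F_s)=(U_s,V_s)\ \text{ for sign }+,\qquad (G_s,F_s)=(V_s,U_s)\ \text{ for sign }-.
\]
A statement such as ``$s$ is $+$'' without a color means that $s$ is $+$ in both colors.

\subsection{The cycle through the ports}

\begin{lemma}\label{lem:H}
For each color $\gamma$, the multigraph $H_\gamma$ whose vertices are the $2|I|$ ports and whose edges are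
\[
F_sG_{\pi(s)}\qquad\text{and}\qquad V_sU_{\sigma(s)}\qquad(s\in I)
\]
is a single cycle of length $2|I|\ge4$.
\end{lemma}

\begin{proof}
We show that the edges of $H_\gamma$ correspond to the segments into which the ports divide $\Gamma_\gamma$. By Lemma~\ref{lem:count}(i), $\Gamma_\gamma$ contains all ports.

\emph{The paths $\Lambda_s$.} Let $s\in I$. From $F_s$ we follow $\Gamma_\gamma$ in five steps.
\begin{enumerate}
\item[(a)] Along the run path of Lemma~\ref{lem:signs} to the $\gamma$-end of $f_s$.
\item[(b)] Through the end gadget of $f_s$ of color $\gamma$ into $Q_{f_s}$.
\item[(c)] By \eqref{eq:leave} and Lemma~\ref{lem:arc}(iv), $\Gamma_\gamma$ has exactly two edges leaving $Q_{f_s}$: the one just used and one link edge. So it runs through $Q_{f_s}$ and leaves to $z_{\pi(s)}$.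
\item[(d)] As $\pi(s)$ is crossing, the second passage-end of color $\gamma$ at $z_{\pi(s)}$ comes from the end gadget of $g_{\pi(s)}$ of color $\gamma$. Through it $\Gamma_\gamma$ runs to the $\gamma$-end of $g_{\pi(s)}$.
\item[(e)] Along the run path of Lemma~\ref{lem:signs}, in the run of $\pi(s)$, to $G_{\pi(s)}$.
\end{enumerate}
Since $\pi(s)\ne s$, the edges of the five parts belong to different gadgets. So the parts are edge-disjoint and together form a trail in the cycle $\Gamma_\gamma$ from $F_s$ to $G_{\pi(s)}$. These two ports are distinct, so the trail is a subpath $\Lambda_s$ of $\Gamma_\gamma$. Its inner vertices in $A$ can only be the vertex between the two positions of the run of $s$ or of $\pi(s)$ (types R and L), and this is not a port.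

\emph{The paths $W_s$.} Each position between $V_s$ and $U_{\sigma(s)}$ is inactive and carries exactly one arc of color $\gamma$. So $\Gamma_\gamma$ contains a path $W_s$ from $V_s$ to $U_{\sigma(s)}$ along these arcs. It has at least one edge and no port as an inner vertex.

\emph{Conclusion.} As $\{F_s,G_s\}=\{U_s,V_s\}$ and $\pi,\sigma$ are permutations, every port is an end of exactly one $\Lambda$-path and of exactly one $W$-path. These use different edges of $\Gamma_\gamma$ at the port: the $\Lambda$-path begins in a gadget of an arc inside the run, the $W$-path in a gadget of an arc outside it. None of the $2|I|$ paths has a port as an inner vertex, so each of them is one of the $2|I|$ segments into which the ports divide $\Gamma_\gamma$. No two of them are the same segment, since at a common end they would begin with the same edge. So the $\Lambda$-paths and the $W$-paths are exactly the segments, each occurring once, and replacing each segment by an edge turns $\Gamma_\gamma$ into $H_\gamma$.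
\end{proof}

A cycle of length at least $4$ has no parallel edges. This gives two rules.

\begin{itemize}
\item[\textbf{(R1)}] \emph{If $\pi(x)=\sigma(x)=y$, then in no color are $x$ and $y$ both $+$.} Otherwise, in this color, $F_xG_y=V_xU_y$ is parallel to the edge $V_xU_{\sigma(x)}=V_xU_y$.
\item[\textbf{(R2)}] \emph{If $\pi(x)=y$ and $\sigma(y)=x$, then in no color are $x$ and $y$ both $-$.} Otherwise, in this color, $F_xG_y=U_xV_y$ is parallel to the edge $V_yU_{\sigma(y)}=V_yU_x$.
\end{itemize}

\begin{remark}\label{rem:table}
The smallest case shows what the table \eqref{eq:table} has to achieve. Let $I=\{s,t\}$, so that $\pi$ and $\sigma$ both interchange $s$ and $t$. If $s$ and $t$ have the same sign in some color, (R1) or (R2) is violated: the cycle of this color would fall apart into two. If they have opposite signs in both colors, say $s$ is $+$ and $t$ is $-$ in color $\gamma$, then $H_\gamma$ has the edges $V_sV_t$, $U_tU_s$, $V_sU_t$, $V_tU_s$ and is a $4$-cycle, so there is no contradiction. This can occur if both hubs have type P, or if one has type R and the other type L. So, for our argument to work, the table must avoid having $\theta_{\mathrm P}(s)=t$ together with $\theta_{\mathrm P}(t)=s$,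 and also $\theta_{\mathrm R}(s)=t$ together with $\theta_{\mathrm L}(t)=s$. With two hubs this is impossible, since all links near one hub would have to lead to the other. The table for six hubs is arranged so that every permutation that can be formed from it is excluded by (R1) or (R2) or, in one case, by (R2) together with Lemma~\ref{lem:H} itself.
\end{remark}

\section{The possible permutations}\label{sec:table}

\begin{proof}[Proof of Proposition~\ref{prop:empty}]
Suppose $I\ne\emptyset$. By \eqref{eq:table}, the possible steps $s\to\pi(s)$, with the types of $s$ that allow them, are
\[
\begin{array}{lll}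
1\to2\ (\mathrm R), & 1\to6\ (\mathrm{L,P}); &\\
2\to1\ (\mathrm{R,P}), & 2\to3\ (\mathrm L); &\\
3\to1\ (\mathrm{R,P}), & 3\to2\ (\mathrm L); &\\
4\to1\ (\mathrm{L,P}), & 4\to5\ (\mathrm R); &\\
5\to1\ (\mathrm L), & 5\to6\ (\mathrm R), & 5\to4\ (\mathrm P);\\
6\to1\ (\mathrm L), & 6\to5\ (\mathrm{R,P}). &
\end{array}
\]
Recall from Lemma~\ref{lem:signs} that R means $+$ in both colors, L means $-$ in both colors, and P means $+$ in one color and $-$ in the other. So a hub of type R or P is $+$ in some color, and a hub of type L or P is $-$ in some color.

\smallskip
\noindent\emph{Cycles of $\pi$ that avoid $1$.} The steps within $\{2,\dots,6\}$ are $2\to3$, $3\to2$, $4\to5$, $5\to4$, $5\to6$, $6\to5$. So such a cycle is $(2\,3)$, $(5\,6)$ or $(4\,5)$. Two hubs with consecutive numbers that both lie in $I$ are also consecutive in $I$, which gives the values of $\sigma$ below.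
\begin{itemize}
\item $(2\,3)$: both are of type L, so $-$. As $\pi(3)=2$ and $\sigma(2)=3$, this contradicts (R2).
\item $(5\,6)$: $5$ is of type R, so $+$; $6$ is of type R or P, so $+$ in some color. As $\pi(5)=\sigma(5)=6$, this contradicts (R1).
\item $(4\,5)$: $4$ is of type R, so $+$; $5$ is of type P, so $+$ in one color. As $\pi(4)=\sigma(4)=5$, this contradicts (R1).
\end{itemize}
So $\pi$ consists of a single cycle, which contains $1$, and $I$ is its set of elements. If the cycle begins with $1\to2$, it continues $2\to1$, or $2\to3\to1$. If it begins with $1\to6$, it continues $6\to1$, or $6\to5\to1$, or $6\to5\to4\to1$, since the other steps return to a hub different from $1$ that has already been visited. We treat these five cases.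

\smallskip
\noindent$\mathbf{1\to2\to1}$. Here $1$ is of type R, so $+$, and $2$ is of type R or P, so $+$ in some color. As $\pi(1)=\sigma(1)=2$, this contradicts (R1).

\smallskip
\noindent$\mathbf{1\to2\to3\to1}$. Here $1$ is of type R, so $+$, and $3$ is of type R or P, so $+$ in some color. As $I=\{1,2,3\}$, we have $\pi(3)=\sigma(3)=1$, which contradicts (R1).

\smallskip
\noindent$\mathbf{1\to6\to1}$. Here $6$ is of type L, so $-$, and $1$ is of type L or P, so $-$ in some color. As $\pi(1)=6$ and $\sigma(6)=1$, this contradicts (R2).

\smallskip
\noindent$\mathbf{1\to6\to5\to1}$. Here $5$ is of type L, so $-$, and $1$ is of type L or P, so $-$ in some color. As $I=\{1,5,6\}$, we have $\pi(5)=1$ and $\sigma(1)=5$, which contradicts (R2).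

\smallskip
\noindent$\mathbf{1\to6\to5\to4\to1}$. Here $I=\{1,4,5,6\}$ and $\sigma:1\to4\to5\to6\to1$, so $\pi=\sigma^{-1}$, and (R2) applies to all four steps. Each of $1$ and $4$ is of type L or P, so each is $-$ in some color. By (R2) for $4\to1$, they are never both $-$ in the same color. So $1$ is $-$ in exactly one color $\alpha$, and $4$ is $-$ exactly in the other color. The hub $5$ is of type P, so it is $-$ in exactly one color; by (R2) for $5\to4$, this color is $\alpha$. By (R2) for $1\to6$, the hub $6$ is $+$ in color $\alpha$. So in color $\alpha$ we have
\[
F_1=U_1,\qquad G_6=U_6,\qquad F_6=V_6,\qquad G_5=V_5,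
\]
and $H_\alpha$ contains the edges
\[
F_1G_{\pi(1)}=U_1U_6,\qquad V_5U_{\sigma(5)}=V_5U_6,\qquad F_6G_{\pi(6)}=V_6V_5,\qquad V_6U_{\sigma(6)}=V_6U_1 .
\]
These form a $4$-cycle on $U_1,U_6,V_5,V_6$, that is, on four of the eight ports. But $H_\alpha$ is a single cycle through all ports, by Lemma~\ref{lem:H}. This contradiction completes the proof.
\end{proof}

With Proposition~\ref{prop:empty}, Theorem~\ref{thm:main} is proved. We close with two remarks.

\begin{remark}
The main use of the hypothesis $k\ge25$, that is, $n\ge24$, was to place six hub positions at pairwise distance at least $4$. This distance guarantees that single-link arcs outnumber hubs in any run with several hubs (Proposition~\ref{prop:structure}), and that different runs have different ports. The inequality $p\ge k$ was used only for the connectivity of $G$.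
\end{remark}

\begin{remark}
Theorem~\ref{thm:main} does not contradict the consequence of Conjecture~\ref{conj} for longest cycles mentioned in the introduction. It concerns pairs of cycles that cover $G$, and no such pair consists of two longest cycles. Indeed, the cycle $D$ is longer than $C$, because $D$ uses only non-hub arcs and $C$ uses six hub arcs, which have fewer vertices. By Theorem~\ref{thm:main}, every covering pair has $|V(C^*)|+|V(D^*)|=|V(G)|+|A|=|V(C)|+|V(D)|<2|V(D)|$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} \emph{On Intersections Of Long Cycles And Paths In $K$-Connected Graphs}, \texttt{https://egrove.olemiss.edu/cgi/viewcontent.cgi?article=3721\&context=etd}.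
\end{thebibliography}

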